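# Density Folkman numbers: an upper bound of order $k^{3/2}(\log k)^2$

## The five-cycle and joins of five-cycles

Take the cycle $C_5$. It contains no triangle, and any three of its five vertices contain two neighbors, because an independent set in $C_5$ has at most two vertices. So $C_5$ is $K_3$-free, and every set of at least half of its vertices (at least $2.5$, hence at least $3$) contains an edge $K_2$.

No smaller graph does this. On $n=1$ or $n=2$ vertices, a single vertex is already a set of at least $n/2$ vertices, and it contains no edge. On $n=3$ or $n=4$ vertices, every pair is a set of at least $n/2$ vertices, so every pair would have to be an edge, and then there is a triangle.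

Now ask for larger cliques. Is there a graph without $K_{k+1}$ in which every set of half of the vertices contains $K_k$, and how many vertices must it have? A cheap way to raise the clique number is the join. (The *join* of two graphs is their disjoint union together with all edges between them; clique numbers add.) For $k=2s$ let $J_s$ be the join of $s$ copies of $C_5$. It has $5s$ vertices and clique number $2s=k$, so it is $K_{k+1}$-free and its size is linear in $k$. But it is fragile. Delete three vertices of one $C_5$ so that the two remaining ones are not adjacent. That copy now contributes at most one vertex to a clique, so no $K_k$ is left, although $5s-3$ of the $5s$ vertices are still there. For $s\ge 2$ this is more than half, so $J_s$ fails.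

This is the tension of the whole subject: large clique number is cheap, but the cliques must be spread so well that no set of a fixed proportion of the vertices misses all of them.

**Definition (density Folkman number).** For real $\alpha\in(0,1]$ and an integer $k\ge1$, $CP_1(\alpha,k)$ is the smallest $n$ for which there is a $K_{k+1}$-free graph $G$ on $n$ vertices such that every set of at least $\alpha n$ vertices of $G$ induces a subgraph containing a copy of $K_k$.

The paragraphs above show $CP_1(\frac12,2)=5$. For $k=1$ a single vertex works, so $CP_1(\alpha,1)=1$.

**Definition (vertex Folkman number).** $F(r,k,k+1)$ is the smallest $n$ for which some $K_{k+1}$-free graph on $n$ vertices has a monochromatic $K_k$ in every $r$-coloring of its vertices.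

For example $F(2,2,3)=5$: for $k=2$ the condition says that the graph is triangle-free and not bipartite, so it contains an odd cycle of length at least $5$, and $C_5$ itself works.

In an $r$-coloring of $n$ vertices some color class has at least $n/r$ vertices. Hence a graph that is good for $CP_1(\frac1r,k)$ is good for $F(r,k,k+1)$, and
$$F(r,k,k+1)\le CP_1(\tfrac1r,k).$$

How fast does $CP_1(\frac1r,k)$ grow with $k$ when $r$ is fixed? The paper "Vertex Folkman Numbers And The Minimum Degree Of Minimal Ramsey Graphs" (http://page.mi.fu-berlin.de/szabo/PDF/folkman.pdf), the source of the problem, contains the following conjecture: for any fixed $r\ge2$ and any fixed $\varepsilon>0$ we have $CP_1(\frac1r,k)\ge k^{2-\varepsilon}$ provided $k$ is sufficiently large. An upper bound of the form $CP_1(\frac1r,k)\le C_r(k\log k)^2$ is known, and no non-linear lower bound is known for either quantity. We prove that the conjecture is false.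

**Theorem 1.** Let $r\ge2$ and $k\ge2^{36}r^6$ be integers. Then
$$CP_1(\tfrac1r,k)\le 2^{42}\,r^7\,k^{3/2}(\ln k)^2 .$$

**Corollary 2.** For every $r\ge2$ and every $\varepsilon\in(0,\frac12)$, the inequality $CP_1(\frac1r,k)\ge k^{2-\varepsilon}$ fails for all sufficiently large $k$; so the conjecture is false for every $r\ge 2$. Moreover $F(r,k,k+1)\le CP_1(\frac1r,k)\le2^{42}r^7k^{3/2}(\ln k)^2$ for all $k\ge2^{36}r^6$.

Corollary 2 follows at once from Theorem 1: for fixed $r$ and $\varepsilon<\frac12$ we have $2^{42}r^7k^{3/2}(\ln k)^2<k^{2-\varepsilon}$ once $k$ is large. The bound is uniform in $r\le2^{-6}k^{1/6}$. The theorem does not determine the correct exponent and says nothing about the inequality for $\varepsilon\ge\frac12$.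

## Labeled lines over $K_k$, and where they stop

To spread cliques evenly one can use lines of an affine plane. Let $p$ be prime. Replace each point $q\in\mathbb F_p^2$ by a *cell*, a clique on $c$ vertices, so that there are $N=p^2c$ vertices. Choose $R$ slopes in $\mathbb F_p$. There are $Rp$ lines with these slopes. On each such line $L$ we want a random copy of a blow-up of $K_k$. So cut $[k]$ into $k/c$ pieces of size $c$ (say $c\mid k$), fix a map $\kappa$ from $[p]$ to the pieces, take a random bijection $\pi_L:L\to[p]$, and label the $c$ vertices of the cell $q$ by a random bijection to the piece $\kappa(\pi_L(q))$. Two vertices in different cells of $L$ are joined if their labels on $L$ differ.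

A toy case: $k=2$, $c=1$, $p=3$ with $\kappa$ taking the values $1,2,1$. On each chosen line one point has label $2$ and two points have label $1$, and the line carries a path with two edges. If $W$ contains only the two points labeled $1$, then label $2$ is *dead* on this line: no vertex of $W$ carries it. Then $W$ finds no $K_2$ on this line.

Why is this sensible? A clique inside one line has distinct labels, so at most $k$ vertices. A clique that does not sit on one line meets at most $2R-1$ cells (Lemma 6 below), so it has at most $(2R-1)c$ vertices; we therefore ask for $(2R-1)c\le k$. And a set $W$ contains $K_k$ as soon as some line has no dead label. The lines are labeled independently, so one hopes to show by a union bound over all $W$ that no $W$ has a dead label on every line.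

Here is the exact point where this union bound stops. Assume $R\ge4$, so that $c\le k/7$, and $pc\ge k$, so that all labels can occur on a line.

First, one dead label is not very unlikely. The labels occupy $pc$ places on a line, so some label occurs in $s\le pc/k\le p/7$ cells of each line. Let $W$ contain at most $\frac23$ of the vertices above $L$, and let $x_q$ be the proportion of the cell $q$ that is outside $W$, so $\sum_{q\in L}x_q\ge p/3$. The label sits in $s$ random distinct cells, at a random place in each, so it is dead with probability equal to the average of $x_{q_1}\cdots x_{q_s}$ over ordered $s$-tuples of distinct cells. Given the first $s-1$ cells, the average of the last factor is at least $(p/3-(s-1))/p\ge\frac16$; peeling off the factors one by one, the probability is at least $6^{-s}\ge6^{-pc/k}$.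

Second, there are many sets $W$ of this kind. Put each vertex into $W$ independently with probability $\frac7{12}$. By the Chernoff–Hoeffding bound, the probability that $W$ has more than $\frac23$ of the vertices above one of the at most $p^2$ lines, or that $|W|<N/2$, is at most $(p^2+1)e^{-pc/72}$. Since $pc\ge p$ and $pc\ge k$, this is less than $\frac12$ for $k$ large. Each single set has probability at most $(7/12)^{N}$, so at least $\frac12(12/7)^{p^2c}$ sets $W$ have $|W|\ge N/2\ge N/r$ and at most $\frac23$ of the vertices above each line.

Together, the sum over $W$ of the probability that $W$ has a dead label on every line is at least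
$$\tfrac12\Big(\tfrac{12}{7}\Big)^{p^2c}6^{-\frac{pc}{k}\cdot Rp}=\tfrac12\exp\Big(p^2c\Big(\ln\tfrac{12}7-\tfrac Rk\ln6\Big)\Big).$$
Here $\ln\frac{12}7>0.53$ and $\frac14\ln6<0.45$. So if $R\le k/4$, the sum exceeds $1$ for large $k$. The union bound can work only if $R>k/4$. But then $(2R-1)c\le k$ forces $c\le2$ for $k>6$, and since $p\ge R$ we get $N\ge p^2>k^2/16$. This limits the union bound; it is not a statement about the graphs themselves.

The trouble is that a line is lost as soon as one label dies. Suppose we replace $K_k$ by another base graph $H$ with $\omega(H)=k$ and $n_0$ vertices, which still contains $K_k$ after the deletion of any fewer than $d$ vertices. Then a line is lost only when $d$ labels die. Let us do the bookkeeping to order of magnitude, hiding constants that depend on $r$. If each label occurs in $t\approx pc/n_0$ cells of a line, with $t$ of order $\log n_0$ to pay for the choice of the $d$ labels, we expect a line to be lost with probability $e^{-\Theta(dt)}$. To beat the $2^{p^2c}$ sets $W$ with $Rp$ lines we need $Rp\cdot dt\gtrsim p^2c\approx p\,n_0t$, that is $R\gtrsim n_0/d$. Taking $c\approx k/R$ gives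
$$N=\frac{(pc)^2}{c}\approx\frac{n_0^3\,t^2}{k\,d}.$$
For $H=K_k$ we have $n_0=k$, $d=1$ and get $k^2t^2$. For the complete $k$-partite graph with parts of size $d$ we have $n_0=kd$ and get $k^2d^2t^2$, which is worse. For the join of five-cycles, $n_0=\frac52k$, $d=3$: again order $k^2t^2$. What we need is a base graph with $n_0=O(k)$ and $d\to\infty$. The next section builds one with $d$ of order $\sqrt k$. Then $N$ should come out near $k^{3/2}$. This count is only a guide; the proof below does not use it.

## A base graph from arcs that survives $\sqrt k$ deletions

From here on $r\ge2$ and $k\ge2^{36}r^6$ are fixed integers. Let $m$ be the largest even integer with $m^2/4\le k$, and let $\ell=k-m^2/4$. From $k<(m+2)^2/4=m^2/4+m+1$ we get $0\le\ell\le m$. Also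
$$2^{18}r^3\le 2\sqrt k-2< m\le2\sqrt k,\qquad k<\frac{(m+2)^2}4\le m^2, \tag{1}$$
where the first inequality uses $\sqrt k\ge2^{18}r^3$.

**Definition (the graphs $S_m$, $T$, $G_0$).** The vertices of $S_m$ are the $m(m-1)$ *arcs* $(u,v)$ with $u,v\in[m]$, $u\ne v$. Distinct arcs $(u,v)$ and $(u',v')$ are adjacent if and only if $u\ne v'$ and $v\ne u'$; in words, no head of one is the tail of the other. $T$ is the complete $\ell$-partite graph with parts of size $m/2$ (empty if $\ell=0$). $G_0$ is the join of $S_m$ and $T$. Its number of vertices is
$$n_0=m(m-1)+\frac{\ell m}2\le\frac32m^2 .$$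

Example: $S_4$ has $12$ vertices. For $A=\{1,2\}$, $B=\{3,4\}$ the arcs $(1,3),(1,4),(2,3),(2,4)$ form a $K_4$, and each of the $6$ ordered splittings of $[4]$ into two pairs gives such a $K_4$. An arc $(u,v)$ lies in exactly two of them (choose which of the other two points joins $u$). So deleting two arcs destroys at most four of the six, and a $K_4$ survives. For $k=4$ we would have $m=4$, $\ell=0$, $G_0=S_4$; for $k=5$, $G_0$ is the join of $S_4$ with two nonadjacent vertices. (These values of $k$ are far below our hypothesis and serve only as pictures.)

**Lemma 3.** $\omega(S_m)=m^2/4$ and $\omega(G_0)=k$.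

*Proof.* Let $Q$ be a nonempty clique of $S_m$, $A$ its set of tails and $B$ its set of heads. Let $a\in A$ be the tail of $e\in Q$ and $b\in B$ the head of $e'\in Q$. If $e=e'$ then $a\ne b$ because an arc has distinct ends; if $e\ne e'$ then $a\ne b$ by adjacency. So $A\cap B=\emptyset$, and $|Q|\le|A||B|\le m^2/4$. Conversely, if $[m]=A\sqcup B$ with $|A|=|B|=m/2$, then $A\times B$ is a clique of size $m^2/4$, since no head is a tail. Clique numbers add under joins and $\omega(T)=\ell$, so $\omega(G_0)=m^2/4+\ell=k$. $\square$

**Lemma 4.** If $S\subset V(G_0)$ and $|S|<m/2$, then $G_0-S$ contains $K_k$.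

*Proof.* We look for a splitting $[m]=A\sqcup B$ into halves such that no arc of $S$ joins $A$ and $B$. It suffices to let $A$ be a union of components of the graph formed by the deleted arcs, and the work is to hit the size $m/2$ exactly.

No part of $T$ lies inside $S$, because parts have $m/2$ vertices; choose one vertex of $T\setminus S$ from each part. View the arcs in $S\cap V(S_m)$ as edges on the vertex set $[m]$. There are at most $m/2-1$ of them, so this graph has $h\ge m-(m/2-1)=m/2+1$ components. Let $a_1\le\dots\le a_h$ be their sizes, so that $\sum a_i=m\le2h-2$.

We claim that $a_i\le1+\sum_{j<i}a_j$ for all $i$. Suppose not for some $i$. Then $a_i\ge2+\sum_{j<i}a_j\ge2+(i-1)=i+1$, and since the sizes increase, the total is at least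
$$(i-1)+(h-i+1)(i+1).$$
As a function of $i\in[1,h]$ this is a concave quadratic; at $i=1$ it equals $2h$, and at $i=h$ it equals $(h-1)+(h+1)=2h$. So it is at least $2h$ on the whole interval, which contradicts $m\le2h-2$.

By induction on $i$, every integer in $[0,a_1+\dots+a_i]$ is the sum of a subset of $a_1,\dots,a_i$: if this holds for $i$ with total $s_i$, then adding $a_{i+1}$ to these sums covers $[a_{i+1},s_i+a_{i+1}]$, and $a_{i+1}\le s_i+1$ leaves no gap. (For $i=0$ the only sum is $0$.) So some union $A$ of components has $|A|=m/2$. Put $B=[m]\setminus A$. No arc of $S$ joins $A$ and $B$, so the clique $A\times B$ avoids $S$. Together with the chosen vertices of $T$ it forms a clique of size $m^2/4+\ell=k$ in $G_0-S$. $\square$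

For instance, with $m=6$ and two deleted arcs the component sizes are $1,1,1,3$ or $1,1,2,2$ or $1,1,1,1,2$, and $3$ is a subset sum in each case.

The threshold has the right order. The proof of Lemma 3 shows that a clique of size $m^2/4$ in $S_m$ must be $A\times B$ for a splitting into halves. Delete the $m/2+1$ arcs of a directed cycle through $m/2+1$ points of $[m]$. Neither half contains all the points of the cycle, so some arc of the cycle runs from $A$ to $B$. Hence all cliques of size $m^2/4$ in $S_m$ are destroyed. In $S_4$ this is the directed triangle.

## Parameters, and cutting $G_0$ into cliques of size $c$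

We now fix the numbers and prepare the labels. Cells will be cliques of $c$ vertices, and the labels in one cell must be pairwise adjacent in $G_0$ for the edges to be consistent. So $G_0$ has to be covered by cliques of size exactly $c$. Put
$$R=2^{15}r^3m,\qquad c=\Big\lfloor\frac k{2R}\Big\rfloor,\qquad t=\lceil64r^2\ln(2m)\rceil .$$
Here $R$ will be the number of slopes, of order $n_0/d$ as the bookkeeping suggests, and $c$ is as large as the condition $2Rc\le k$ permits. By (1),
$$\frac k{2R}\ge\frac{m^2/4}{2^{16}r^3m}=\frac m{2^{18}r^3}\ge1,\qquad\text{so}\qquad c\ge1,\quad c\ge\frac m{2^{19}r^3}, \tag{2}$$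
because $\lfloor x\rfloor\ge x/2$ for $x\ge1$. Also $c\le\frac k{2R}\le\frac{m^2}{2^{16}r^3m}\le m/2^{16}\le m-1$.

**Lemma 5.** There are cliques $K_1,\dots,K_{q_0}$ of $G_0$ ("pieces"), each of size exactly $c$, that cover $V(G_0)$, with $q_0\le3m^2/c$.

*Proof.* For each $u$ the out-star $\{(u,v):v\ne u\}$ is a clique, since for two of its arcs $(u,v),(u,v')$ we have $u\ne v'$ and $v\ne u$. It has $m-1\ge c$ elements. Cover it by $\lceil(m-1)/c\rceil\le2(m-1)/c$ of its $c$-subsets; these may overlap. All $m$ out-stars together use at most $2m^2/c$ pieces and cover $S_m$.

If $\ell\ge1$, partition $T$ into $m/2$ transversals, each a clique with one vertex in every part. If $\ell\ge c$, cover each by $\lceil\ell/c\rceil\le2\ell/c\le2m/c$ of its $c$-subsets. This uses at most $\frac m2\cdot\frac{2m}c=m^2/c$ pieces. If $\ell<c$, extend each transversal to a clique of size $c$ by adding $c-\ell\le m-1$ vertices of one out-star; this is a clique because $S_m$ and $T$ are completely joined. This uses $m/2\le m^2/c$ pieces. $\square$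

For each label $g\in V(G_0)$ fix one piece $j(g)$ with $g\in K_{j(g)}$.

For every real $x\ge1$ there is a prime in $[x,2x]$: apply Bertrand's postulate to $\lfloor x\rfloor$. So there is a prime $p$ with $3tm^2/c\le p\le6tm^2/c$. Then
$$p\ge q_0t,\qquad pc\le6tm^2,\qquad p\ge3tm^2\cdot\frac{2R}k\ge R, \tag{3}$$
where the last chain uses $c\le k/(2R)$ and $m^2\ge k$. Since $p\ge q_0t$, we can fix a map $\kappa:[p]\to[q_0]$ and pairwise disjoint sets $T_j\subset\kappa^{-1}(j)$ with $|T_j|=t$ for every $j\in[q_0]$. So each piece is guaranteed at least $t$ of the $p$ places on a line.

## A non-collinear set has few points if it has few slopes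

The purpose of this section is to bound cliques of $G$ that do not lie on one line. The cells that such a clique meets form a non-collinear set $U\subset\mathbb F_p^2$, all of whose slopes lie in a set of $R$ slopes.

An elementary argument gives a bound quadratic in $R$. A line with $|U\cap L|\ge2$ misses some point $x\in U$; the lines from $x$ to the points of $U\cap L$ have distinct slopes, different from the slope of $L$, so $|U\cap L|\le R-1$. Running over the at most $R$ lines through one point, $|U|\le1+R(R-2)$. This is not enough: it would force $c\lesssim k/R^2$, which is bounded for $R$ of order $\sqrt k$, and $N=(pc)^2/c$ would be back at order $k^2$ up to logarithms. We need a linear bound. The next lemma is a weak form of theorems of Rédei and Szőnyi.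

A *determined slope* of $U$ is the slope of a line through two of its points. For example, in $\mathbb F_5^2$ the set $\{(0,0),(1,1),(2,3),(3,2),(4,4)\}$ has five points and determines the slopes $1,2,3,4$: from $(0,0)$ one gets $1,4,4,1$, from $(1,1)$ to the later points $2,3,1$, then $4,3$ from $(2,3)$ and $2$ from $(3,2)$. The lemma below asks for $5\le2\cdot4-1$.

**Lemma 6.** Let $p$ be prime and let $U\subset\mathbb F_p^2$, $|U|=n\ge2$, have no two points on a vertical line. Let $\delta$ be the number of slopes in $\mathbb F_p$ determined by pairs of points of $U$. Then $U$ is collinear or $n\le2\delta-1$.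

*Proof.* The $x$-coordinates are distinct, so $n\le p$, and $\delta\ge1$ because $n\ge2$. If $\delta=p$, then $n\le p\le2\delta-1$. So let $1\le\delta\le p-1$. Write $U=\{(a_i,b_i):1\le i\le n\}$.

**Step 1: encode slopes by multiple roots.** Let
$$\mathcal R(X,Y)=\prod_{i=1}^n(X+a_iY-b_i).$$
It is monic of degree $n$ in $X$ and has total degree $n$. For $y\in\mathbb F_p$, the roots of $\mathcal R(X,y)$ are the values $b_i-a_iy$. Two of them agree, $b_i-a_iy=b_j-a_jy$ with $i\ne j$, exactly when the line through the two points has slope $y$. So $\mathcal R(X,y)$ has a multiple root if and only if $y$ is determined.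

**Step 2: compare with $X^p-X$ and bound the degree of the remainder.** Divide in $\mathbb F_p[Y][X]$, which is possible because $\mathcal R$ is monic in $X$:
$$X^p-X=\mathcal R f+g,\qquad\deg_Xg<n .$$
Each division step cancels a leading term $\gamma(Y)X^d$ of a polynomial of total degree at most $p$ by subtracting $\gamma(Y)X^{d-n}\mathcal R$. Since $\deg\gamma+d\le p$, the subtracted polynomial has total degree at most $p$. So $g$ has total degree at most $p$, and the coefficient $g_j(Y)$ of $X^j$ in $g$ has degree at most $p-j$.

If $y$ is not determined, then $\mathcal R(X,y)$ is a product of distinct linear factors, so it divides $X^p-X$. Then it divides $g(X,y)$, which has smaller degree, so $g(X,y)=0$. Hence every $g_j$ has at least $p-\delta$ zeros. If $j>\delta$, this is more than $p-j\ge\deg g_j$, so $g_j$ is the zero polynomial. Therefore $\deg g(X,y)\le\delta$ for every $y\in\mathbb F_p$.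

**Step 3: use a determined slope to bound $n$.** Fix a determined slope $y$, and put $h=-X-g(X,y)$. Then $\deg h\le\delta$ (recall $\delta\ge1$), and $\mathcal R(X,y)$ divides
$$F:=X^p-X-g(X,y)=X^p+h .$$
Let $\gamma\in\mathbb F_p$ be a root of $\mathcal R(X,y)$ of multiplicity $\mu$. Then $0=F(\gamma)=\gamma^p+h(\gamma)=\gamma+h(\gamma)$, so $X-\gamma$ divides $X+h$. Also $(X-\gamma)^\mu$ divides $F$, so $(X-\gamma)^{\mu-1}$ divides $F'=pX^{p-1}+h'=h'$. Hence $(X-\gamma)^\mu$ divides $(X+h)h'$. As $\mathcal R(X,y)$ is a product of linear factors,
$$\mathcal R(X,y)\ \big|\ (X+h)\,h' .$$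

If $X+h=-g(X,y)$ is zero, then $\mathcal R(X,y)$ divides $X^p-X$ and has no multiple root, contradicting Step 1. If $h'=0$, then $h$ is constant because $\deg h\le\delta<p$; as $h\in\mathbb F_p$ satisfies $h=h^p$, we get $F=X^p+h^p=(X+h)^p$. So $\mathcal R(X,y)=(X-\gamma)^n$ with $\gamma=-h$, which says $b_i-a_iy=\gamma$ for all $i$, so $U$ lies on one line of slope $y$. In the remaining case $(X+h)h'\ne0$ and
$$n\le\deg(X+h)+\deg h'\le\delta+(\delta-1)=2\delta-1 .\qquad\square$$

## The random graph $G$ on the cells, and its clique number

We now put randomly labeled blow-ups of $G_0$ on the lines. Fix $D\subset\mathbb F_p$ with $|D|=R$; this is possible by (3). Let $\mathcal L$ be the set of lines $\{(x,ax+b):x\in\mathbb F_p\}$ with $a\in D$, $b\in\mathbb F_p$, and put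
$$M=|\mathcal L|=Rp\le p^2 .$$
Let $V=\mathbb F_p^2\times[c]$ and $N=|V|=p^2c$. The set $\{q\}\times[c]$ is the *cell* of $q\in\mathbb F_p^2$, and we identify it with $q$. For $L\in\mathcal L$ put $V_L=L\times[c]$.

Choose independently and uniformly, for each $L\in\mathcal L$, a bijection $\pi_L:L\to[p]$, and then, given $\pi_L$, for each $q\in L$ a bijection $\psi_{L,q}:[c]\to K_{\kappa(\pi_L(q))}$. The *label* of $(q,i)\in V_L$ on $L$ is
$$\varphi_L(q,i)=\psi_{L,q}(i)\in V(G_0).$$
So $\pi_L$ decides which piece goes to which cell, and $\psi_{L,q}$ decides which vertex of the cell gets which label of the piece. A vertex has one label for each line of $\mathcal L$ through its cell.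

The edges of $G$ are as follows. Two distinct vertices in the same cell are adjacent. Vertices $z,z'$ in different cells are adjacent if and only if these cells lie on a common line $L\in\mathcal L$, which is then unique, and $\varphi_L(z)\varphi_L(z')\in E(G_0)$.

For each $L\in\mathcal L$ and distinct $z,z'\in V_L$ we have
$$zz'\in E(G)\iff\varphi_L(z)\varphi_L(z')\in E(G_0). \tag{4}$$
For different cells this is the definition. In the same cell both sides are true: the two labels are distinct elements of one piece, and a piece is a clique of $G_0$.

**Lemma 7.** For every outcome of the random choices, $G$ is $K_{k+1}$-free.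

*Proof.* Let $Q$ be a clique of $G$ and $U$ the set of cells it meets. Any two cells of $U$ lie on a line with slope in $D$; in particular no two are on a vertical line, and $U$ determines $\delta\le R$ slopes.

If $|U|=1$, then $|Q|\le c\le k$. If $|U|\ge2$ and $U$ is collinear, then the line $L$ through $U$ belongs to $\mathcal L$ and $Q\subset V_L$. By (4), distinct vertices of $Q$ have adjacent, hence distinct, labels on $L$, so $\varphi_L$ maps $Q$ injectively onto a clique of $G_0$, and $|Q|\le\omega(G_0)=k$ by Lemma 3. If $U$ is not collinear, Lemma 6 gives $|U|\le2R-1$, so $|Q|\le(2R-1)c\le2Rc\le k$. $\square$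

It remains to show that with positive probability every $W\subset V$ with $|W|\ge N/r$ contains $K_k$.

## Dead labels, rich cells, good lines

Let $W\subset V$ with $|W|\ge N/r$. A label $g\in V(G_0)$ is *dead* on $L\in\mathcal L$ if no vertex of $W\cap V_L$ has label $g$ on $L$.

**Lemma 8.** If some $L\in\mathcal L$ has fewer than $m/2$ dead labels, then $G[W]$ contains $K_k$.

*Proof.* By Lemma 4, $G_0$ minus the dead labels contains a $K_k$. Each of its $k$ vertices is a label that is carried by some vertex of $W\cap V_L$; choose one for each. These $k$ vertices are distinct, having distinct labels, and by (4) they form a clique. $\square$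

So say that $W$ *fails* if every $L\in\mathcal L$ has at least $m/2$ dead labels. We must show that, with positive probability, no $W$ fails.

One point needs care before we estimate. Many labels can die on a line for two different reasons. If almost all cells that received a certain piece contain hardly any vertex of $W$, then up to $c$ labels die together, and the price is the unlikeliness of one event about $\pi_L$. Otherwise a piece has many cells rich in $W$, and each of its labels has to be missed separately by the random bijections $\psi_{L,q}$. The first kind of death is roughly $c$ times cheaper per label, too cheap to be summed over all $2^{p^2c}$ sets $W$. But it depends on $W$ only through the set of cells that are rich, and there are only $2^{p^2}$ such sets. So we separate the two causes.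

**Definition (rich, good, bad).** A cell is *rich* if it contains at least $c/(2r)$ elements of $W$. A line $L\in\mathcal L$ is *good* if at least $p/(4r)$ of its $p$ cells are rich. A piece $j$ is *bad* on $L$ if fewer than $t/(8r)$ of the $t$ cells in $\pi_L^{-1}(T_j)$ are rich.

With $r=2$, $c=4$, $p=17$, $t=32$ (numbers chosen only to read the definition) a cell would be rich if it contains at least one element of $W$, a line good if at least three of its cells are rich, and a piece bad if fewer than two of its $32$ reserved cells are rich. Goodness of lines depends only on the set of rich cells; badness of pieces depends only on this set and on $\pi_L$.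

Let
$$e=\Big\lceil\frac m{4c}\Big\rceil,\qquad\lambda=\Big\lceil\frac m4\Big\rceil,$$
and define two events for $L\in\mathcal L$.

* $E_1(L)$: at least $e$ pieces are bad on $L$.
* $E_2(L)$: there is a set $\Lambda$ of $\lambda$ labels, all dead on $L$, such that $j(g)$ is not bad on $L$ for every $g\in\Lambda$.

**Lemma 9.** If $|W|\ge N/r$, there are at least $M/(4r)$ good lines. If moreover $W$ fails, then (I) $E_1(L)$ holds for at least $M/(8r)$ good lines, or (II) $E_2(L)$ holds for at least $M/(8r)$ good lines.

*Proof.* Let $\rho$ be the proportion of rich cells. A rich cell contains at most $c$ elements of $W$ and any other cell at most $c/(2r)$, so $\frac1r\le\rho+\frac1{2r}$ and $\rho\ge\frac1{2r}$. For each slope in $D$, the $p$ lines with this slope partition the cells. If a proportion $\sigma$ of them is good, then in the same way $\frac1{2r}\le\rho\le\sigma+\frac1{4r}$, so $\sigma\ge\frac1{4r}$. Summing over the slopes gives at least $M/(4r)$ good lines.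

Now let $W$ fail and let $L$ be a good line for which $E_1(L)$ does not hold. Then at most $e-1<m/(4c)$ pieces are bad on $L$, and they contain at most $(e-1)c<m/4$ labels. A dead label $g$ with $j(g)$ bad lies in a bad piece. Of the at least $m/2$ dead labels, more than $m/4$ therefore have $j(g)$ not bad. Their number is an integer larger than $m/4$, so at least $\lambda$, and $E_2(L)$ holds. Thus each of the at least $M/(4r)$ good lines satisfies $E_1$ or $E_2$, and one of the two holds for at least half of $M/(4r)$ of them. $\square$

## The probabilities of $E_1(L)$ and $E_2(L)$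

We recall the Chernoff bound: if $X$ is hypergeometric with mean $\mu$ (the number of marked elements in a uniformly random subset of fixed size of a finite set), then $\Pr(X\le\mu/2)\le e^{-\mu/8}$. This is the standard bound for binomial variables, and it is valid for hypergeometric variables by Hoeffding, J. Amer. Statist. Assoc. 58 (1963), Theorem 4. In this section a set $W$ or a set of cells is fixed before the random choices are made.

**Lemma 10.** Fix a set of cells, regarded as the set of rich cells, and a line $L$ that is good for it. Then $\Pr(E_1(L))\le e^{-te/(64r)}$.

*Proof.* We bound the probability that $e$ given pieces are all bad, and then sum over the choices of pieces. Let $J$ be a set of $e$ pieces. The sets $T_j$ are disjoint, so $\pi_L^{-1}\big(\bigcup_{j\in J}T_j\big)$ is a uniformly random subset of $L$ with $te$ cells. Its number $X$ of rich cells is hypergeometric with mean $\mu\ge te/(4r)$, because $L$ is good. If all $j\in J$ are bad, then $X<te/(8r)\le\mu/2$. By the Chernoff bound this has probability at most $e^{-\mu/8}\le e^{-te/(32r)}$.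

There are at most $q_0^{\,e}$ choices of $J$. We have $q_0\le3m^2\le(2m)^2$, and since $r\ge2$,
$$t\ge64r^2\ln(2m)\ge128r\ln(2m)=64r\ln\big((2m)^2\big)\ge64r\ln q_0 .$$
So $q_0^{\,e}\le e^{te/(64r)}$, and $\Pr(E_1(L))\le q_0^{\,e}e^{-te/(32r)}\le e^{-te/(64r)}$. $\square$

**Lemma 11.** Fix $W$ and $L\in\mathcal L$. Conditional on any value of $\pi_L$, we have $\Pr(E_2(L)\mid\pi_L)\le e^{-mt/(128r^2)}$.

*Proof.* Once $W$ and $\pi_L$ are fixed, it is known which pieces are bad; only the bijections $\psi_{L,q}$ are random, and they are independent. Fix a set $\Lambda$ of $\lambda$ labels such that no $j(g)$ with $g\in\Lambda$ is bad. Put $\Lambda_j=\{g\in\Lambda:j(g)=j\}\subset K_j$ and $d_j=|\Lambda_j|$, so $\sum_jd_j=\lambda$.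

Let $d_j>0$. As $j$ is not bad, there are at least $t/(8r)$ rich cells $q\in\pi_L^{-1}(T_j)$. For each of them $\kappa(\pi_L(q))=j$, so $\psi_{L,q}$ is a random bijection from $[c]$ to $K_j$, and $\psi_{L,q}^{-1}(\Lambda_j)$ is a uniformly random $d_j$-subset of $[c]$. If all labels of $\Lambda$ are dead, this subset avoids $\{i:(q,i)\in W\}$, a set of some size $w\ge c/(2r)$. The probability of this is
$$\frac{\binom{c-w}{d_j}}{\binom c{d_j}}=\prod_{i=0}^{d_j-1}\frac{c-w-i}{c-i}\le\Big(1-\frac wc\Big)^{d_j}\le e^{-d_j/(2r)}$$
if $d_j\le c-w$, and it is $0$ otherwise. These events are independent over $q$, and for different $j$ they concern different cells because the $T_j$ are disjoint. So the probability that all of $\Lambda$ is dead is at most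
$$\prod_{j:\,d_j>0}\exp\Big(-\frac{d_j}{2r}\cdot\frac t{8r}\Big)=e^{-\lambda t/(16r^2)} .$$

There are at most $n_0^\lambda$ choices of $\Lambda$. As $n_0\le\frac32m^2\le(2m)^2$, we have $t\ge64r^2\ln(2m)\ge32r^2\ln n_0$, so $n_0^\lambda\le e^{\lambda t/(32r^2)}$. Hence
$$\Pr(E_2(L)\mid\pi_L)\le n_0^\lambda e^{-\lambda t/(16r^2)}\le e^{-\lambda t/(32r^2)}\le e^{-mt/(128r^2)},$$
using $\lambda\ge m/4$. $\square$

## Summing over rich sets and over all $W$

The random choices for different lines are independent, so the bounds of Lemmas 10 and 11 multiply. We compare them with the number of possible $W$. By (3), $tm^2\ge pc/6$, and $R=2^{15}r^3m\ge24576\,r^3m$, so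
$$tmR\ge24576\,r^3\,tm^2\ge4096\,r^3\,pc . \tag{5}$$

**Step 1: alternative (I) is unlikely.** It depends on $W$ only through the set of rich cells, for which there are at most $2^{p^2}$ possibilities. Once this set is fixed, so are the good lines. There are at most $2^M$ choices for a set of at least $M/(8r)$ good lines on which $E_1$ is to hold. For a fixed choice the probability is at most $\exp\big(-\frac{te}{64r}\cdot\frac M{8r}\big)$ by Lemma 10. Since $e\ge m/(4c)$ and $M=Rp$, (5) gives
$$\frac{te}{64r}\cdot\frac M{8r}\ge\frac{tmRp}{2048\,c\,r^2}\ge\frac{4096\,r^3pc\cdot p}{2048\,c\,r^2}=2rp^2\ge2p^2\ge p^2+M .$$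
So the probability that (I) occurs for some $W$ with $|W|\ge N/r$ is at most $2^{p^2+M}e^{-(p^2+M)}=(2/e)^{p^2+M}$.

**Step 2: alternative (II) is unlikely.** There are at most $2^{p^2c}$ sets $W$ and at most $2^M$ sets of lines. For a fixed choice the probability is, by Lemma 11, at most $\exp\big(-\frac{mt}{128r^2}\cdot\frac M{8r}\big)$, and by (5)
$$\frac{mt}{128r^2}\cdot\frac M{8r}=\frac{mtRp}{1024\,r^3}\ge\frac{4096\,r^3pc\cdot p}{1024\,r^3}=4p^2c\ge p^2c+M .$$
So the probability that (II) occurs for some $W$ with $|W|\ge N/r$ is at most $(2/e)^{p^2c+M}$.

**Step 3: a good outcome exists.** Since $p\ge R\ge2^{15}$, both bounds are less than $\frac12$. So with positive probability neither (I) nor (II) occurs for any $W$ with $|W|\ge N/r$, and then by Lemma 9 no such $W$ fails. Take such an outcome. By Lemma 8 every $W\subset V$ with $|W|\ge N/r$ contains $K_k$, and by Lemma 7 $G$ is $K_{k+1}$-free. Hence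
$$CP_1(\tfrac1r,k)\le N .$$

## The number of vertices

It remains to bound $N=p^2c$ in terms of $k$ and $r$. We have $pc\le6tm^2$ by (3) and $1/c\le2^{19}r^3/m$ by (2). Since $64r^2\ln(2m)\ge1$, we have $t\le128r^2\ln(2m)$. By (1), $m\le2\sqrt k$, so $\ln(2m)\le\ln(4\sqrt k)\le\ln k$, as $k\ge16$. Therefore
$$N=\frac{(pc)^2}c\le\frac{36\,t^2m^4}c\le36\cdot2^{19}r^3\cdot t^2m^3\le36\cdot2^{19}r^3\cdot2^{14}r^4(\ln k)^2\cdot8k^{3/2}.$$
The constant is $36\cdot2^{33}\cdot8=36\cdot2^{36}\le2^{42}$, so $CP_1(\frac1r,k)\le N\le2^{42}r^7k^{3/2}(\ln k)^2$. This proves Theorem 1, and with it Corollary 2. $\blacksquare$
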